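# Long constant blocks in the parameters of a distance-regular graph

## 1. A long run of equal columns should force many other columns

A distance-regular graph is described by a short table of numbers, one column for each distance $0,1,\dots,d$. Suppose that a long run of consecutive columns is constant. How few other columns can there be? The first guess is that a very long run cannot be completed by only a few further columns: if all but a bounded number of columns are equal, then the table has bounded length. Let us fix the words and test this guess.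

**Definition (distance-regular graph).** A connected graph $\Gamma$ of diameter $d$ is *distance-regular* (a DRG) if, for vertices $x,y$ with $d(x,y)=i$, the numbers of neighbors of $y$ at distance $i-1$, $i$, $i+1$ from $x$ depend only on $i$. They are called $c_i,a_i,b_i$. The graph is then regular of valency $k=b_0$, and $c_i+a_i+b_i=k$, $c_0=b_d=0$, $a_0=0$, $c_1=1$. We call $(c_i,a_i,b_i)$ the *$i$-th column*. Throughout $d\ge2$.

We use that $c_i$ is nondecreasing and $b_i$ is nonincreasing in $i$, that $c_i\ge1$ for $i\ge1$, and that $b_i\ge1$ for $i<d$. Consequently the indices $i$ whose column equals a given triple are consecutive: if columns $i<j$ agree, then $c$ and $b$, hence also $a=k-b-c$, are constant between them.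

**Definition (the numbers $r$, $\ell$, $h$).** Put
$$r(\Gamma)=\bigl|\{i\mid 1\le i\le d,\ (c_i,a_i,b_i)=(c_1,a_1,b_1)\}\bigr| .$$
For any triple $(c,a,b)$ let $\ell(c,a,b)=|\{i: 0\le i\le d,\ (c_i,a_i,b_i)=(c,a,b)\}|$, and let $h=d+1-\ell$ be the number of other columns. Since $c_0=0\ne c_1$, we have $r=\ell(c_1,a_1,b_1)$, and the columns equal to the first are those with $i=1,\dots,r$.

**Definition (order $(s,t)$).** $\Gamma$ is of *order $(s,t)$* if every vertex lies in exactly $t+1$ maximal cliques, each of size $s+1$, and every edge lies in exactly one maximal clique. Then $k=s(t+1)$, $a_1=s-1$, and $b_1=k-1-a_1=st$.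

For example, in the $3\times3$ rook graph (vertices are the cells of a $3\times 3$ array; two are adjacent if they share a row or a column) the maximal cliques are the rows and columns. So it has order $(2,1)$; its columns are $(0,0,4),(1,1,2),(2,2,0)$, and $d=2$, $r=1$.

Now we test the guess.

* **Polygons.** An $n$-gon with $n\ge4$ has order $(1,1)$ and $k=2$. Its columns $1,\dots,d-1$ are all $(1,0,1)$, and the last is $(2,0,0)$ or $(1,1,0)$. So $r=d-1$ is unbounded while only two other columns exist. The guess is false for $k=2$, and we must assume $k\ge3$.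
* **Cubes.** The $d$-cube has columns $(i,0,d-i)$, so $r=1$ for $d\ge 3$: a long table, but no long run.
* **Complete bipartite graphs.** $K_{k,k}$ has columns $(0,0,k),(1,0,k-1),(k,0,0)$: $d=2$, $r=1$.
* **The Heawood graph** (points and lines of the Fano plane, adjacency is incidence). Two points lie on one line, so $c_2=1$, $b_2=2$; a line off a given point has three points, all at distance 2 from it, so $c_3=3$. The columns are $(0,0,3),(1,0,2),(1,0,2),(3,0,0)$: $d=3$, $r=2$.
* **The Petersen graph** has columns $(0,0,3),(1,0,2),(1,2,0)$: $d=2$, $r=1$.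

For graphs of order $(s,t)$ with $k\ge3$ it is a known result (Feit–Higman, Bannai–Ito, Damerell, Fuglister and others) that $d\le r+1$ implies $r\le12$. It is also known that $r$ is bounded by an absolute constant when $d\le r+3$. The question, taken from the proceedings 第14回 代数的組合せ論研究集会報告集, is whether $d\le r+C$ bounds $r$ by a function of $C$ alone, independent of $\Gamma$, $s$ and $t$. The guess is right, and neither the order $(s,t)$ nor the position of the constant block matters.

**Theorem 1.** If $\Gamma$ is a DRG of order $(s,t)$ with $d\ge 2$, valency $k\ge3$, and $d\le r+C$ for a positive integer $C$, then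
$$r\le f(C):=5\,(7C+7)^{16(C+1)} .$$

**Theorem 2.** Let $\Gamma$ be any DRG with $k\ge3$, $d\ge2$. For any triple $(c,a,b)$ put $\ell=\ell(c,a,b)$ and $h=d+1-\ell$. Then $h\ge1$ and $\ell\le5(7h)^{16h}$. Moreover, if $\ell>h$, then at most $2h$ distinct eigenvalues share any given multiplicity, so every eigenvalue has degree at most $2h$ over $\mathbb Q$.

**Corollary 3.** There is an absolute constant $c_0>0$ such that $d-r\ge c_0\log r/\log\log r$ for every DRG with $k\ge3$, $d\ge2$ and $r\ge16$.

## 2. Eigenvalues and multiplicities from the table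

The following are textbook facts; see Brouwer–Cohen–Neumaier, *Distance-Regular Graphs*, §4.1. The adjacency matrix of $\Gamma$ has exactly $d+1$ distinct eigenvalues, namely the eigenvalues of the tridiagonal intersection matrix built from the columns. For an eigenvalue $\theta$ the *standard sequence* is defined by $u_0=1$, $u_1=\theta/k$ and $c_iu_{i-1}+a_iu_i+b_iu_{i+1}=\theta u_i$. With $n=|V\Gamma|$ and $k_i=b_0\cdots b_{i-1}/(c_1\cdots c_i)$, Biggs' formula gives the multiplicity
$$m(\theta)=\frac{n}{\sum_{i=0}^d k_iu_i^2}.$$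
The eigenvalue $k$, and $-k$ if it occurs, has multiplicity $1$.

We rewrite this with monic polynomials. Put $\lambda_i=b_{i-1}c_i$ $(1\le i\le d)$, $\Lambda=\prod_{i=1}^d\lambda_i$, $p_{-1}=0$, $p_0=1$ and
$$p_{i+1}=(x-a_i)p_i-\lambda_ip_{i-1}\qquad(0\le i\le d),$$
where the term $\lambda_0p_{-1}$ is read as $0$. Then $p_{d+1}\in\mathbb Z[x]$ is the characteristic polynomial of the intersection matrix: monic, with the $d+1$ distinct eigenvalues as its roots. Consecutive $p_i,p_{i+1}$ have no common zero, since otherwise, as all $\lambda_i\neq0$, we could go down the recurrence and find $p_0=0$.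

Multiplying the recurrence for $u_i$ by $b_0\cdots b_{i-1}$ shows $p_i(\theta)=b_0\cdots b_{i-1}u_i$ for $i\le d$. So $k_iu_i^2=p_i(\theta)^2/(\lambda_1\cdots\lambda_i)$. At $\theta=k$ all $u_i=1$, so
$$p_i(k)=b_0\cdots b_{i-1}\qquad(0\le i\le d). \tag{1}$$
Next, differentiating the recurrence gives
$$p_{i+1}'p_i-p_{i+1}p_i'=p_i^2+\lambda_i\,(p_i'p_{i-1}-p_ip_{i-1}').$$
Dividing by $\lambda_1\cdots\lambda_i$ and summing, we get $\sum_{i=0}^d p_i^2/(\lambda_1\cdots\lambda_i)=(p_{d+1}'p_d-p_{d+1}p_d')/\Lambda$ (Christoffel–Darboux). At an eigenvalue $p_{d+1}(\theta)=0$, and Biggs' formula becomes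
$$m(\theta)\,p_{d+1}'(\theta)\,p_d(\theta)=n\Lambda .\tag{2}$$

## 3. The bipartite table with $d=r+1$ and $c_d=k$, by hand

Put $q=k-1\ge2$ and consider a DRG with the table
$$(0,0,k),\quad(1,0,q)\ \text{repeated } d-1 \text{ times},\quad (k,0,0).$$
The graphs $K_{k,k}$ and Heawood are of this kind. Here $\lambda_1=k$, $\lambda_i=q$ for $2\le i\le d-1$, $\lambda_d=qk$. In the constant part the recurrence is $p_{i+1}=xp_i-qp_{i-1}$, which is solved by substituting $x=z+q/z$: both $z^i$ and $(q/z)^i$ are solutions. Write $\Delta=z-q/z$. From $p_1=x$, $p_2=x^2-q-1$ one checks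
$$p_j=\frac{(z^2-1)z^{j-1}-(q^2/z^2-1)(q/z)^{j-1}}{\Delta}\qquad(1\le j\le d).$$
The last step $p_{d+1}=xp_d-qkp_{d-1}$ multiplies the first term by $(xz-qk)/z=(z^2-q^2)/z$, and the second by the same expression with $z$ replaced by $q/z$. Put $W=(z^2-1)(z^2-q^2)$. Replacing $z$ by $q/z$ turns $W$ into $q^2W/z^4$. Hence
$$p_{d+1}=\frac{W z^{-d-2}\,(z^{2d}-q^d)}{\Delta}.$$
The factor $W$ gives $x=\pm(q+1)=\pm k$. The other factor gives $x=2\sqrt q\cos(\pi j/d)$ for $1\le j\le d-1$. These are $d+1$ distinct numbers, so they are all the eigenvalues.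

Now take the multiplicity of $\theta=x=2\sqrt q\cos(\pi j/d)$, so $z^{2d}=q^d$. Since $z\frac{d}{dz}=\Delta\frac{d}{dx}$,
$$p_{d+1}'=\frac{Wz^{-d-2}\cdot 2d\,q^d}{\Delta^2}.$$
Using $(q/z)^{d}=z^d$, we get $(q/z)^{d-1}=z^{d+1}/q$ and
$$p_d=\frac{z^{d-1}\bigl(z^2-1-q+z^2/q\bigr)}{\Delta}=\frac{z^{d-1}(q+1)(z^2-q)}{q\Delta}=\frac{(q+1)z^d}{q}.$$
Here $W/z^2=z^2+q^2/z^2-1-q^2=x^2-k^2$, $\Delta^2=x^2-4q$ and $\Lambda=k^2q^{d-1}$. So (2) yields
$$m(\theta)=\frac{nk\,(4q-\theta^2)}{2d\,(k^2-\theta^2)} .\tag{3}$$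
Check: Heawood, $\theta^2=2$, gives $14\cdot3\cdot6/(6\cdot7)=6$; $K_{k,k}$, $\theta=0$, gives $2k-2$. Both are right.

Formula (3) settles this table. It is a linear equation for $\theta^2$ with rational coefficients,
$$\theta^2\,(nk-2dm)=4qnk-2dmk^2 .$$
It is not $0=0$: if $nk=2dm$, the right side is $nk(4q-k^2)=-nk(q-1)^2\neq0$. So $\theta^2=2q+2q\cos(2\pi j/d)$ is rational. For $j=1$ the number $2\cos(2\pi/d)$ is rational and an algebraic integer, hence an integer, and so $d\in\{2,3,4,6\}$. For $q=1$ and $m=2$ on the $2d$-gon ($n=2d$) the equation does read $0=0$. That is how polygons escape.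

Two things were used: (a) a given multiplicity forces an equation of small degree on $\theta$; (b) the eigenvalues are explicitly $2\sqrt q\cos(\pi j/d)$, so for large $d$ some of them cannot satisfy such an equation. The sensible plan is to repeat both for a general table, and (b) fails at once. For Petersen ($q=2$, $d=2$) the last step is $p_3=(x-2)p_2-2p_1$. The same calculation gives $W=(z^2-1)(z^2-2z)$, and replacing $z$ by $2/z$ turns $W$ into $4(z-2)(z+2)(z-1)/z^4$. The equation $p_3=0$, multiplied by $\Delta$, becomes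
$$(z-1)(z-2)\bigl[z^5(z+1)-4(z+2)\bigr]=0,\qquad z^5(z+1)-4(z+2)=(z^2-2)(z^2-z+2)(z^2+2z+2).$$
The factor $z+1$ does not cancel against $z+2$. The eigenvalue $\theta=1$ corresponds to $z=\sqrt2\,\omega$ with $(\omega+\omega^{-1})^2=\theta^2/2=\tfrac12$. This is not an algebraic integer, so $\omega$ is not a root of unity. For a general table we shall find an equation $w^NA(w)=A^*(w)$ with a polynomial $A$ of bounded degree about which we know nothing, and its roots are not available.

So the plan is this. Sections 4–6 carry out (a) in general: every eigenvalue has degree $\le2h$ over $\mathbb Q$. Sections 7 and 8 replace (b) by an argument that does not need to know $A$.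

## 4. Head, block and tail in the variable $z$

Let $(c_i,a_i,b_i)=(c,a,b)$ exactly for $g+1\le i\le g+\ell$, where $g\ge0$, $\ell\ge1$ and $b,c\ge1$. As $b_d=0$, the number $e:=d-g-\ell$ of columns after the block is at least $1$. Before the block there are $g+1$ columns, so
$$h=g+1+e=d+1-\ell\ge2 .$$
Put $\beta=bc$. For Theorem 1 we shall have $g=0$, $\ell=r$, $c=1$, $a=s-1$, $b=\beta=st$.

**Step 1: the involution.** This is the bookkeeping that tells us when an expression in $z$ is a polynomial in $x$. Put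
$$x=a+z+\beta/z,\qquad \sigma:z\mapsto\beta/z,\qquad F^\sigma(z)=F(\beta/z),\qquad \Delta=z-z^\sigma,\qquad D=z\frac{d}{dz}.$$
Then $z^\sigma=\beta/z$, $z+z^\sigma=x-a$, $zz^\sigma=\beta$. Since $Dz^{j}=jz^j$ and $(z^j)^\sigma=\beta^jz^{-j}$, we have $D(F^\sigma)=-(DF)^\sigma$. Since $Dx=\Delta$, we have $D=\Delta\frac{d}{dx}$ on functions of $x$. Put
$$\Theta:=(x-a)^2-4\beta=\Delta^2 .$$
A Laurent polynomial $F=\sum f_jz^j\in\mathbb Q[z,z^{-1}]$ fixed by $\sigma$ satisfies $f_{-j}=\beta^jf_j$, so $F=f_0+\sum_{j\ge1}f_j\bigl(z^j+(z^\sigma)^j\bigr)$. The sums $s_j=z^j+(z^\sigma)^j$ satisfy $s_0=2$, $s_1=x-a$, $s_{j+1}=(x-a)s_j-\beta s_{j-1}$. Hence *a $\sigma$-fixed element with exponents in $[-M,M]$ is a polynomial in $\mathbb Q[x]$ of degree at most $M$*. Conversely, a polynomial of degree $M$ in $x$ has exponents in $[-M,M]$.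

**Step 2: the block.** We solve the constant recurrence. For $g+2\le i\le g+\ell$ both columns $i-1$ and $i$ are in the block, so $\lambda_i=\beta$ and $p_{i+1}=(x-a)p_i-\beta p_{i-1}$. Hence
$$p_{g+1+j}=\frac{Uz^j-U^\sigma(z^\sigma)^j}{\Delta}\quad(0\le j\le\ell),\qquad U=p_{g+2}-z^\sigma p_{g+1}=zp_{g+1}-\lambda_{g+1}p_g .\tag{4}$$
Indeed both sides satisfy the same recurrence, and for $j=0$: $U-U^\sigma=(z-z^\sigma)p_{g+1}$; for $j=1$: $Uz-U^\sigma z^\sigma=\Delta p_{g+2}-\beta p_{g+1}+\beta p_{g+1}$. The second form of $U$ comes from $p_{g+2}=(z+z^\sigma)p_{g+1}-\lambda_{g+1}p_g$, valid as $a_{g+1}=a$. It shows that $U$ has exponents in $[-g,g+2]$ and top term $z^{g+2}$. In Section 3, $U=z^2-1$.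

**Step 3: the tail.** We express the last polynomials through the two polynomials at the end of the block. Put $\nu=g+\ell+1$, the first index after the block. For $i\ge \nu-1$ write
$$p_i=E^{(i)}p_{\nu}-F^{(i)}p_{\nu-1},$$
with $E^{(\nu-1)}=0$, $F^{(\nu-1)}=-1$, $E^{(\nu)}=1$, $F^{(\nu)}=0$, and the recurrence of the $p_i$ for both. Put $E=E^{(d+1)}$, $F=F^{(d+1)}$, $E_1=E^{(d)}$, $F_1=F^{(d)}$. As $E^{(\nu+1)}=x-a_\nu$, the polynomial $E$ is the characteristic polynomial of the real symmetric tridiagonal matrix $T$ with diagonal $a_\nu,\dots,a_d$ and off-diagonal entries $\sqrt{\lambda_i}$ $(\nu<i\le d)$. As $F^{(\nu+1)}=\lambda_\nu$, the polynomial $F$ is $\lambda_\nu$ times the characteristic polynomial of $T$ with first row and column deleted. So $E$ is monic of degree $e$, $\deg F=e-1$, and $F/E=\lambda_\nu\bigl((x-T)^{-1}\bigr)_{11}$. Its derivative is $-\lambda_\nu\bigl((x-T)^{-2}\bigr)_{11}=-\lambda_\nu\|(x-T)^{-1}\mathbf e_1\|^2$, where $\mathbf e_1$ is the first unit vector. Thus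
$$(F/E)'(x)<0\quad\text{for real }x\text{ with }E(x)\neq0 .\tag{5}$$
Also $E^{(i+1)}F^{(i)}-E^{(i)}F^{(i+1)}=\lambda_i\bigl(E^{(i)}F^{(i-1)}-E^{(i-1)}F^{(i)}\bigr)$ by the recurrence, and for $i=\nu$ the bracket is $1\cdot(-1)-0=-1$. Hence
$$\kappa:=EF_1-E_1F=-\prod_{i=\nu}^d\lambda_i\ne0 \tag{6}$$
is a constant. In particular $E$ and $F$ have no common zero.

**Step 4: assembling.** Put $W=U(Ez-F)$ and $V=U(E_1z-F_1)$. Inserting (4) with $j=\ell$ and $j=\ell-1$ into $p_{d+1}=Ep_\nu-Fp_{\nu-1}$ and $p_d=E_1p_\nu-F_1p_{\nu-1}$ gives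
$$p_{d+1}=\frac{f-f^\sigma}{\Delta},\quad f=Wz^{\ell-1};\qquad p_d=\frac{Vz^{\ell-1}-V^\sigma(z^\sigma)^{\ell-1}}{\Delta}.\tag{7}$$
Here $Ez-F$ has exponents in $[1-e,1+e]$ and top term $z^{e+1}$. So $W$ has exponents in $[-(h-2),h+2]$ and top term $z^{h+2}$: *the exponents of $W$ involve only $h$, not the long block.* Finally,
$$\begin{aligned}VW^\sigma-V^\sigma W&=UU^\sigma\bigl[(E_1z-F_1)(Ez^\sigma-F)-(E_1z^\sigma-F_1)(Ez-F)\bigr]\\&=UU^\sigma(EF_1-E_1F)(z-z^\sigma)=\kappa\,\Delta\,UU^\sigma .\end{aligned}\tag{8}$$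

## 5. The multiplicity equation

We now generalize (3). Define
$$Y=(Ez-F)(Ez^\sigma-F)=\beta E^2-(x-a)EF+F^2,$$
$$G=2(\ell-1)WW^\sigma+(DW)W^\sigma-W\,D(W^\sigma).$$
Since $D(W^\sigma)=-(DW)^\sigma$, $G$ is fixed by $\sigma$. The exponents of $W$ and $W^\sigma$ lie in $[-(h-2),h+2]$ and $[-(h+2),h-2]$, so those of $G$ lie in $[-2h,2h]$. By Step 1, $G\in\mathbb Q[x]$ with $\deg G\le2h$. Also $\deg(\Theta Y)\le2+2e\le2h$. Note $WW^\sigma=UU^\sigma Y$.

**Lemma A.** For every eigenvalue $\theta$,
$$m(\theta)\,G(\theta)=\gamma\,\Theta(\theta)\,Y(\theta),\qquad \gamma=\frac{n\Lambda}{\kappa\beta^{\ell-1}}\neq0 .$$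

*Proof.* Choose $z$ with $x(z)=\theta$; all functions are evaluated at this $z$. The idea is that $p_{d+1}(\theta)=0$ says $f=f^\sigma$, and this lets us eliminate the high powers $z^{\ell-1}$.

**Case 1: $\Delta\ne0$ and $WW^\sigma\neq0$.** This is the main case. Put $\tau=f=f^\sigma$. Then $\tau^2=ff^\sigma=\beta^{\ell-1}WW^\sigma$. Since $f-f^\sigma$ vanishes at our point,
$$p_{d+1}'=\Delta^{-1}D\Bigl(\frac{f-f^\sigma}{\Delta}\Bigr)=\Delta^{-2}\bigl(Df-D(f^\sigma)\bigr),$$
where, because $Dz^\sigma=-z^\sigma$,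
$$Df=z^{\ell-1}\bigl(DW+(\ell-1)W\bigr),\qquad D(f^\sigma)=(z^\sigma)^{\ell-1}\bigl(D(W^\sigma)-(\ell-1)W^\sigma\bigr).$$
Multiply by $WW^\sigma$ and use $Wz^{\ell-1}=W^\sigma(z^\sigma)^{\ell-1}=\tau$:
$$WW^\sigma\bigl(Df-D(f^\sigma)\bigr)=\tau\bigl[W^\sigma DW+(\ell-1)WW^\sigma-W\,D(W^\sigma)+(\ell-1)WW^\sigma\bigr]=\tau G .$$
In the same way, by (7) and (8),
$$WW^\sigma\,p_d\,\Delta=\tau(VW^\sigma-V^\sigma W)=\tau\,\kappa\,\Delta\,UU^\sigma .$$
The product of the last two displays is
$$(WW^\sigma)^2\,p_{d+1}'\,p_d\,\Delta^3=\tau^2G\,\kappa\,\Delta\,UU^\sigma=\beta^{\ell-1}WW^\sigma\,\kappa\,\Delta\,G\,UU^\sigma .$$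
As $WW^\sigma=UU^\sigma Y\ne0$, we may divide by $WW^\sigma\cdot UU^\sigma\cdot\Delta$ and obtain $Y\Delta^2p_{d+1}'p_d=\beta^{\ell-1}\kappa G$. Multiply by $m(\theta)$ and use (2): $n\Lambda\,\Theta Y=\beta^{\ell-1}\kappa\,m(\theta)G$.

**Case 2: $\Delta\neq0$ and $WW^\sigma=0$.** We show both sides are $0$. One of $f,f^\sigma$ is zero and they are equal, so both are; as $z,z^\sigma\ne0$, $W=W^\sigma=0$, whence $G=0$. If $Y\ne0$, then $Ez-F$ and $Ez^\sigma-F$ are nonzero, so $U=U^\sigma=0$. Then $\Delta p_{g+1}=U-U^\sigma=0$ gives $p_{g+1}(\theta)=0$, and $p_{g+2}(\theta)=U+z^\sigma p_{g+1}=0$. This is impossible for consecutive polynomials. So $Y=0$.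

**Case 3: $\Delta=0$.** Then $\Theta(\theta)=0$, and we must show $G(\theta)=0$. Here $z=z_0$ with $z_0^2=\beta$. Put $z=z_0e^{t}$ near $z_0$; then $\sigma$ is $t\mapsto-t$ and $D=d/dt$. The function $f-f^\sigma$ is odd in $t$, so $f-f^\sigma=2(Df)(z_0)\,t+O(t^3)$, while $\Delta=2z_0\sinh t$. Therefore $0=p_{d+1}(\theta)=(Df)(z_0)/z_0$, that is, $DW+(\ell-1)W=0$ at $z_0$. At $z_0$ we have $W^\sigma=W$ and $D(W^\sigma)=-DW$, so $G=2(\ell-1)W^2+2W\,DW=0$. $\square$

For a positive integer $m$ put
$$R_m=mG-\gamma\,\Theta Y\in\mathbb Q[x],\qquad \deg R_m\le2h .$$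
By Lemma A every eigenvalue of multiplicity $m$ is a root of $R_m$.

*Example.* In Section 3 ($g=0$, $e=1$, $h=2$, $\ell=d-1$) we have $E=x$, $F=qk$, $W^\sigma=q^2W/z^4$. So $D\log W^\sigma=D\log W-4$ and $G=(2(\ell-1)+4)WW^\sigma=2d\,WW^\sigma$. Further $UU^\sigma=(z^2-1)(q^2/z^2-1)=k^2-x^2$ and $Y=(z^2-q^2)(q^2/z^2-q^2)=q^2(k^2-x^2)$. With $\kappa=-qk$, $\gamma=-nk$,
$$R_m=q^2(k^2-x^2)\bigl[2dm(k^2-x^2)+nk(x^2-4q)\bigr].$$
The second factor is (3).

## 6. Why $R_m$ is not the zero polynomial when $b>c$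

Lemma A is worthless for a multiplicity with $R_m\equiv0$, as for $m=2$ on the $2d$-gon. In the example, $R_m$ at $x=k$ has a simple zero, because the bracket there equals $nk(k^2-4q)=nk(q-1)^2\neq0$. This suggests looking at $x=k$ in general.

**Lemma B.** If $b>c$, then $R_m\not\equiv0$ for every $m$.

*Proof.* We show that $\gamma\Theta Y$ vanishes to order exactly $1$ and $G$ to order at least $2$ at one point above $x=k$.

**Step 1: the values at $z=c$.** Above $x=k$ we have $z+\beta/z=k-a=b+c$, so $z\in\{b,c\}$. Take $z=c$, so $z^\sigma=b$. By (1), $p_{g+2}(k)=b\,p_{g+1}(k)$ and $p_{g+1}(k)\neq0$. So at $z=c$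
$$U=bp_{g+1}(k)-bp_{g+1}(k)=0,\qquad U^\sigma=(b-c)p_{g+1}(k)\ne0 .$$
Again by (1), $p_\nu(k)=b\,p_{\nu-1}(k)$, so $0=p_{d+1}(k)=p_{\nu-1}(k)\bigl(bE(k)-F(k)\bigr)$ and $p_{\nu-1}(k)\neq0$. Hence
$$F(k)=bE(k),\qquad E(k)\neq0, \tag{9}$$
the latter because $E,F$ have no common zero. Thus at $z=c$: $Ez-F=(c-b)E(k)\ne0$ and $Ez^\sigma-F=0$.

**Step 2: the zero of $Ez^\sigma-F$ is simple.** Since $dx/dz=\Delta/z\neq0$ at $z=c$, $x$ is a local coordinate there. As a function of $x$, $z^\sigma=Z(x)$ with $Z(k)=b$ and $Z+\beta/Z=x-a$. So $Z'(k)=(1-\beta/b^2)^{-1}=(1-c/b)^{-1}>0$. By (5), $-(F/E)'(k)>0$. So $(Z-F/E)'(k)>0$, and $Ez^\sigma-F=E\,(Z-F/E)$ has a simple zero.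

**Step 3: comparing orders.** At $z=c$: $W=U(Ez-F)$ has some order $\rho\ge1$ (it is not identically zero); $W^\sigma=U^\sigma(Ez^\sigma-F)$ has order $1$; $Y$ has order $1$; $\Theta=\Delta^2$ has order $0$. So $\gamma\Theta Y$ has order exactly $1$. If $\rho\ge2$, the terms $WW^\sigma$, $(DW)W^\sigma$, $W\,D(W^\sigma)$ have orders at least $\rho+1$, $\rho$, $\rho$, all $\ge2$. If $\rho=1$, write $W=w_1y+\cdots$, $W^\sigma=w_2y+\cdots$ in a local coordinate $y$ vanishing at $z=c$. Then $WW^\sigma$ has order $2$, and since $D$ is a function times $d/dy$, the first-order terms of $(DW)W^\sigma$ and $W\,D(W^\sigma)$ are equal and cancel. So $G$ has order $\ge2$, and $R_m$ has order exactly $1$. $\square$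

**Lemma C.** If $R_m\not\equiv0$ for every multiplicity $m$ that occurs, then each multiplicity is shared by at most $2h$ eigenvalues, and every eigenvalue has degree $\le2h$ over $\mathbb Q$.

*Proof.* The first claim is $\deg R_m\le2h$. The characteristic polynomial of the adjacency matrix lies in $\mathbb Z[x]$, so the algebraic conjugates of an eigenvalue $\theta$ are eigenvalues with the same multiplicity. There are at most $2h$ of them. $\square$

## 7. Counting eigenvalues at a small prime

We now have $d+1$ distinct algebraic integers of degree at most $M=2h$, and we want to bound $d$. The first thing to try is a count at the real place. All conjugates lie in $[-k,k]$, so the minimal polynomials have integer coefficients of absolute value at most $2^Mk^M$. There are at most $M\,(2(2k)^M+1)^M$ such polynomials, with at most $M$ roots each. This bounds $d$ in terms of $h$ and $k$. It stops exactly there: the bound grows with $k$, and nothing bounds $k$. Already the candidates of degree $1$ are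 the $2k+1$ integers in $[-k,k]$.

The way out is to count residues modulo a prime $p$ instead: *an algebraic number of degree $\le 2h$, if integral at $p$, has a residue of degree $\le2h$ over $\mathbb F_p$, and there are at most $2p^{2h}$ of these whatever $k$ is.* We then need many different residues. In Section 3, put $z=\sqrt q\,w$; the eigenvalue equation contains $w^{2d}-1$. Let $p$ be a prime not dividing $2d$. Then $w^{2d}-1$ has $2d$ distinct roots modulo $p$. For $w=\omega$ a root, $(\omega+\omega^{-1})^2$ is a rational algebraic integer, so its residue is one of $p$ elements, and each arises from at most four $\bar\omega$. So $2d\le4p$. The same works for an unknown $A$.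

We recall the tool. Extend the $p$-adic valuation to $\overline{\mathbb Q}$, let $\mathcal O$ be its valuation ring (a *valuation ring above $p$*), with residue field $\overline{\mathbb F}_p$. Of $y,y^{-1}$ at least one is in $\mathcal O$, and $y$ is a *unit* if both are. A polynomial over $\mathcal O$ is *primitive* if some coefficient is a unit; by Gauss' lemma products of primitive polynomials are primitive. For instance, for $p=2$ the Petersen number $\omega$ with $(\omega+\omega^{-1})^2=\frac12\notin\mathcal O$ is not a unit, since for a unit $\omega$ this square would lie in $\mathcal O$.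

**Proposition D.** Suppose $\ell\ge h$ and every eigenvalue has degree $\le2h$ over $\mathbb Q$. Let $N=2\ell+2$ and let $p$ be a prime dividing no integer in $[N-2h,N+2h]$. Then $2\ell+2-2h\le8p^{2h}$.

*Proof.*

**Step 1: the eigenvalue equation in reciprocal form.** Put $z=\sqrt\beta\,w$ and $A(w)=w^{h-2}W(\sqrt\beta w)$. By the exponents of $W$ this is a polynomial of degree exactly $2h$ over $\mathbb Q(\sqrt\beta)$. Let $A^*(w)=w^{2h}A(1/w)$, which reverses the list of the $2h+1$ coefficients (in Section 3, $A=q(qw^2-1)(w^2-q)=A^*$). Since $\sigma$ is $w\mapsto1/w$, we have $W=w^{2-h}A$ and $W^\sigma=w^{h-2}A(1/w)=w^{-h-2}A^*$. With $\Delta=\sqrt\beta(w-w^{-1})$, (7) reads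
$$p_{d+1}(x)\,(w-w^{-1})=\beta^{(\ell-2)/2}\bigl[w^{\ell+1-h}A-w^{-h-\ell-1}A^*\bigr].$$
Multiply by $w^{d+2}=w^{\ell+h+1}$:
$$p_{d+1}(x)\,(w-w^{-1})\,w^{d+2}=\beta^{(\ell-2)/2}P(w),\qquad P(w)=w^NA(w)-A^*(w).$$
As $w(x-\theta)=\sqrt\beta w^2-(\theta-a)w+\sqrt\beta$, the polynomial $P$ is a nonzero constant times $(w^2-1)\prod_\theta\bigl(\sqrt\beta w^2-(\theta-a)w+\sqrt\beta\bigr)$. So every root $\omega$ of $P$ is nonzero, and
$$(\omega+\omega^{-1})^2\in\{4\}\cup\{(\theta-a)^2/\beta\}\quad\text{has degree}\le2h\text{ over }\mathbb Q .\tag{10}$$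
The square is there to remove $\sqrt\beta$.

**Step 2: reduction.** We make $P$ primitive and identify the roots of its reduction. Write $A=\mu A_1$ with $A_1\in\mathcal O[w]$ primitive ($\mu$ a coefficient of least valuation), and let $A_1^*=w^{2h}A_1(1/w)$. Then $A^*=\mu A_1^*$ and $P=\mu P_1$ with $P_1=w^NA_1-A_1^*$. As $\ell\ge h$, $N>2h$, so the two parts of $P_1$ have no power of $w$ in common, and $P_1$ is primitive. Factor
$$P_1=\epsilon\prod_i(w-\omega_i)\prod_j(1-w/\omega_j'),\qquad \omega_i\in\mathcal O,\quad\omega_j'\notin\mathcal O .$$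
All factors except $\epsilon$ are primitive, so their product is; as $P_1$ is primitive too, $\epsilon$ is a unit. Each $1/\omega_j'$ has residue $0$, so $\bar P_1=\bar\epsilon\prod_i(w-\bar\omega_i)$. Hence the nonzero roots of $\bar P_1$ are residues of roots of $P$ that are units of $\mathcal O$.

**Step 3: $\bar P_1$ has few distinct nonzero roots.** Let $\omega$ be a unit root. Then $(\omega+\omega^{-1})^2\in\mathcal O$, and by (10) it is a root of a polynomial in $\mathbb Z[x]$ of degree $\le2h$ whose coefficients have no common factor. Modulo $p$ this polynomial is nonzero of degree $\le2h$ and has our residue as a root. So the residue lies in $\mathbb F_{p^i}$ for some $i\le2h$. There are at most $\sum_{i=1}^{2h}p^i\le2p^{2h}$ such residues. A residue $y$ leaves at most two values of $\bar\omega+\bar\omega^{-1}$ and each at most two of $\bar\omega$. So $\bar P_1$ has at most $8p^{2h}$ distinct nonzero roots.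

**Step 4: $\bar P_1$ has many distinct nonzero roots.** The danger is that the roots coincide modulo $p$; the choice of $p$ prevents it. Write $\bar A_1=w^uB$ with $B(0)\ne0$, $\deg B=v$, so $u+v\le2h$, and put $B^*=w^vB(1/w)$. Then $\deg B^*=v$, $B^*(0)\ne0$, and $\overline{A_1^*}=w^{2h}\bar A_1(1/w)=w^{2h-u-v}B^*$. Hence
$$\bar P_1=w^{N+u}B-w^{2h-u-v}B^*=w^{2h-u-v}\,S,\qquad S=w^{N'}B-B^*,$$
with $N'=N-2h+2u+v$. From $0\le2u+v\le4h$ we get $N'\in[N-2h,N+2h]$, so $N'>0$ and $p\nmid N'$. Also $\deg S=N'+v$ and $S(0)=-B^*(0)\neq0$.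

We look for an expression that vanishes at multiple roots of $S$ and has small degree. From
$$wS'=w^{N'}(N'B+wB')-w(B^*)'$$
the high powers cancel in
$$J:=B\,wS'-S\,(N'B+wB')=N'BB^*+wB'B^*-wB(B^*)' .$$
So $\deg J\le2v$. Moreover $J(0)=N'B(0)B^*(0)\neq0$ since $p\nmid N'$; thus $J\neq0$. If $\zeta$ is a root of $S$ of multiplicity $M_\zeta$, then $(w-\zeta)^{M_\zeta-1}$ divides $S$ and $S'$, hence $J$. Therefore $\sum_\zeta(M_\zeta-1)\le2v$, and the number of distinct roots of $S$, all nonzero, is at least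
$$N'+v-2v=N-2h+2u\ge N-2h .$$
With Step 3, $N-2h\le8p^{2h}$. $\square$

## 8. Choosing the prime, and the bound for order $(s,t)$

Proposition D bounds $\ell$ by $p^{2h}$, but the condition on $p$ involves $\ell$. A suitable $p$ of size about $(h\log\ell)^2$ exists, and this is small enough. We use $p_n\le n^2$ for the $n$-th prime, $n\ge2$: for $n\ge6$ this follows from $p_n<n(\log n+\log\log n)$ (Rosser–Schoenfeld 1962), and $3\le4$, $5\le9$, $7\le16$, $11\le25$.

**Proposition E.** If $\ell>h$ and every eigenvalue has degree $\le2h$ over $\mathbb Q$, then $\ell\le5(7h)^{16h}$.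

*Proof.* **Step 1: a small prime.** Recall $h\ge2$, so $\ell\ge3$. The interval $[N-2h,N+2h]$ consists of $4h+1$ integers, which are positive and at most $2\ell+2+2h\le4\ell+2\le6\ell$. An integer $j$ has at most $\log_2j$ prime divisors. Put $L=\log_2(6\ell)>3$. At most $(4h+1)L$ primes divide some integer of the interval. So one of the first $I=1+\lfloor(4h+1)L\rfloor$ primes divides none. Put $X=6hL$. Since $(2h-1)L\ge1$, $X\ge1+(4h+1)L\ge I$. So we may take $p\le p_I\le I^2\le X^2$.

**Step 2: solving for $\ell$.** Proposition D gives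
$$\ell\le4p^{2h}+h-1\le4X^{4h}+h\le5X^{4h}.$$
Hence $L\le\log_230+4h\log_2X\le6h\log_2X$, because $X\ge12\cdot3>18$ makes $2h\log_2X>16>\log_230$. So $X=6hL\le36h^2\log_2X$. The function $\log_2X/\sqrt X$ has its maximum at $X=e^2$ (here $e=2.718\ldots$), with value $2/(e\ln2)<1.1$. Thus $X\le39.6\,h^2\sqrt X$, that is, $X\le(39.6h^2)^2\le(7h)^4$, since $39.6^2<1569<2401=7^4$. Finally $\ell\le5X^{4h}\le5(7h)^{16h}$. $\square$

**Proof of Theorem 1.** Take the block of the first column: $g=0$, $\ell=r$, $(c,a,b)=(1,s-1,st)$. As $d\ge2$, $b_1=st\ge1$, so the set-up of Section 4 applies. If $st=1$, then $s=t=1$ and $k=2$, which is excluded. So $b=st>1=c$. By Lemmas B and C every eigenvalue has degree $\le2h$, where $h=d+1-r\le C+1$. If $r\le h$, then $r\le C+1\le f(C)$. If $r>h$, Proposition E gives $r\le5(7h)^{16h}\le5(7C+7)^{16(C+1)}=f(C)$. $\blacksquare$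

## 9. Arbitrary blocks: the case $b=c$ and multiplicity two

**Proof of Theorem 2.** The columns $0$ and $d$ differ ($c_0=0<c_d$), so $h\ge1$. If $\ell\le h$, the bound is trivial. So let $\ell\ge h+1\ge2$.

**Step 1: the block is interior.** This makes the set-up of Section 4 applicable. Since $c_0=0<c_i$ for $i\ge1$ and $b_d=0<b_i$ for $i<d$, columns $0$ and $d$ are each unlike all others. As $\ell\ge2$, the block lies in $1\le i\le d-1$. So $b,c\ge1$, Sections 4–8 apply, $h\ge2$, and $d=\ell+h-1\ge2h\ge4$. By Lemma C and Proposition E it suffices to show $R_m\not\equiv0$ for each multiplicity $m$ that occurs.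

**Step 2: $b<c$ is impossible.** First, $c_i\le b_j$ whenever $i+j\le d$: take vertices with $d(x,y)=i$, $d(y,y')=j$, $d(x,y')=i+j$. A neighbor of $y$ at distance $i-1$ from $x$ has distance at least $j+1$ from $y'$, hence exactly $j+1$. So the $c_i$ such neighbors are among the $b_j$ neighbors of $y$ that are farther from $y'$. Now $g+1\le h\le d/2$, so $d-g-1\ge g+1$ and
$$c=c_{g+1}\le b_{d-g-1}\le b_{g+1}=b .$$
If $b>c$, Lemma B finishes. So let $b=c$.

**Step 3: for $b=c$, $R_m\equiv0$ forces $m=2$.** Now $\beta=b^2$, and above $x=k$ there is only $z=b$, so the argument of Lemma B has no room; we expand to leading order instead. Put $z=be^t$; then $\sigma$ is $t\mapsto-t$, $D=d/dt$, and $x-k=2b(\cosh t-1)=bt^2+O(t^4)$. As in Lemma B, $p_{g+2}(k)=bp_{g+1}(k)\ne0$, and (9) holds: $F(k)=bE(k)$, $E(k)\neq0$. Polynomials in $x$ change only by $O(t^2)$, and $z^\sigma=b-bt+O(t^2)$, so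
$$U=p_{g+2}-z^\sigma p_{g+1}=ut+O(t^2),\quad u=bp_{g+1}(k)\neq0;\qquad Ez-F=\eta t+O(t^2),\quad\eta=bE(k)\neq0 .$$
Write $W=u\eta t^2(1+\alpha t+O(t^2))$; then $W^\sigma=u\eta t^2(1-\alpha t+O(t^2))$. Since $D\log W=2/t+\alpha+O(t)$ and $D\log W^\sigma=2/t-\alpha+O(t)$,
$$G=WW^\sigma\bigl(2(\ell-1)+D\log W-D\log W^\sigma\bigr)=2u^2\eta^2(\ell-1+\alpha)t^4+O(t^5),$$
$$\Theta=(2b\sinh t)^2=4b^2t^2+\cdots,\qquad Y=(\eta t+\cdots)(-\eta t+\cdots)=-\eta^2t^2+\cdots .$$
If $R_m\equiv0$, comparing coefficients of $t^4$ gives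
$$2mu^2(\ell-1+\alpha)=-4b^2\gamma .\tag{11}$$

To find $\gamma$ we use (2) at $\theta=k$, where $m(k)=1$. From $f=Wz^{\ell-1}=u\eta b^{\ell-1}t^2\bigl(1+(\ell-1+\alpha)t+\cdots\bigr)$ we get $f-f^\sigma=2u\eta b^{\ell-1}(\ell-1+\alpha)t^3+\cdots$. With $\Delta=2bt+\cdots$, (7) gives $p_{d+1}=u\eta b^{\ell-2}(\ell-1+\alpha)t^2+\cdots$. As $x-k=bt^2+\cdots$,
$$p_{d+1}'(k)=u\eta b^{\ell-3}(\ell-1+\alpha).$$
Put $v_0=bE_1(k)-F_1(k)$. Then $V=uv_0t+\cdots$, so $Vz^{\ell-1}-V^\sigma(z^\sigma)^{\ell-1}=2uv_0b^{\ell-1}t+\cdots$ and $p_d(k)=b^{\ell-2}uv_0$. By (6) and (9), $\kappa=E(k)\bigl(F_1(k)-bE_1(k)\bigr)=-\eta v_0/b$. So (2) becomes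
$$n\Lambda=u^2\eta v_0b^{2\ell-5}(\ell-1+\alpha)=-\kappa u^2b^{2\ell-4}(\ell-1+\alpha).$$
The left side is nonzero, so $\ell-1+\alpha\neq0$, and
$$\gamma=\frac{n\Lambda}{\kappa b^{2\ell-2}}=-u^2b^{-2}(\ell-1+\alpha).$$
Inserting this in (11) gives $2m=4$, so $m=2$. Hence $R_m\not\equiv0$ for all $m\neq2$.

**Step 4: no eigenvalue has multiplicity $2$ when $k\ge3$ and $d\ge3$.** This removes the only remaining case. Suppose $m(\theta)=2$. Then $\theta\neq\pm k$, since these have multiplicity $1$. The projection onto the eigenspace has $(x,y)$-entry $\frac{m(\theta)}{n}u_{d(x,y)}$. So there are unit vectors $\hat x\in\mathbb R^2$, one for each vertex $x$, with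
$$\langle\hat x,\hat y\rangle=u_{d(x,y)},\qquad u_1=\theta/k\in(-1,1),\qquad\sum_{y\sim x}\hat y=\theta\hat x .$$
The neighbors of $x$ lie at the unit vectors having inner product $u_1$ with $\hat x$. There are two of these, mirror images in the line $\mathbb R\hat x$. By the sum formula the component perpendicular to $\hat x$ cancels, so the neighbors lie equally often at each, and both positions are occupied. As $k\ge3$, two neighbors of $x$ have the same vector. They are not adjacent, as $u_1\neq1$; so they have distance $2$, and $u_2=1$. Hence *vertices at distance $2$ have equal vectors*, and consequently *two neighbors of a common vertex with different vectors are adjacent*.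

Let $x,y,y',y''$ be a path with $d(x,y'')=3$. Then $\hat x=\hat y'$ and $\hat y=\hat y''$. Choose $v\sim y$ with $\hat v\neq\hat x$; it exists because both positions around $y$ are occupied. Now $x,v,y'$ are neighbors of $y$ and $\hat v\neq\hat x=\hat y'$, so $v\sim x$ and $v\sim y'$. Since $v\sim y$ and $u_1\neq1$, $\hat v\neq\hat y=\hat y''$. Both $v$ and $y''$ are neighbors of $y'$, so $v\sim y''$. Then $x\sim v\sim y''$ gives $d(x,y'')\le2$, a contradiction.

Since $d\ge4$ here, $R_m\not\equiv0$ for every multiplicity that occurs. Lemma C gives the statements on eigenvalues and Proposition E the bound on $\ell$. $\blacksquare$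

The polygons, with $b=c=1$ and eigenvalues of multiplicity $2$, sit exactly at the case removed by Step 4, where $k\ge3$ is used.

## 10. The gap $d-r$ grows at least like $\log r/\log\log r$

**Proof of Corollary 3.** Let $r\ge16$, and apply Theorem 2 to the triple $(c_1,a_1,b_1)$: then $\ell=r$ and $h=d+1-r$. Since $d\ge2$ we have $b_1\geq1>b_d$, so $r\le d-1$ and $h\ge2$. Theorem 2 gives
$$\log r\le\log5+16h\log(7h)\le c_1\,h\log h$$
with an absolute constant $c_1\ge1$. One may take $c_1=63$: for $h\ge2$, $\log(7h)\le(1+\log7/\log2)\log h\le3.81\log h$, and $\log5\le1.17\cdot2\log2\le1.17\,h\log h$, so the sum of the coefficients is at most $60.96+1.17<63$.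

Since $r\ge16$, $\log\log r\ge1$. If $h\ge\log r$, then $h\ge\log r/\log\log r$. Otherwise $\log h\le\log\log r$, and $h\ge\log r/(c_1\log\log r)$. In both cases $h\ge\log r/(c_1\log\log r)$. Finally $d-r=h-1\ge h/2$ because $h\ge2$, so $c_0=1/(2c_1)$ works. $\blacksquare$
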